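\title{Derivations of the local multiplier algebra of a separable C$^*$-algebra are inner}

\begin{abstract}
We prove that every derivation $\delta$ of the local multiplier algebra $M_{\mathrm{loc}}(A)$ of a separable C$^*$-algebra $A$ is inner, and that for every $\sigma>0$ the implementing element can be chosen of norm at most $\frac12\|\delta\|+\sigma$. Pedersen's theorem, applied to a separable invariant subalgebra, provides implementing elements that lie outside $M_{\mathrm{loc}}(A)$. Baire category arguments, a comparison argument in biduals and an average over random unitaries replace them, locally and up to a small error, by multipliers of ideals of $A$. As consequences we obtain the formula $\|\operatorname{ad}b\|=2\operatorname{dist}(b,Z(M_{\mathrm{loc}}(A)))$, an extension to algebras with an essential ideal that is a direct sum of separable algebras, and the innerness of automorphisms at distance less than $2$ from the identity.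
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Throughout, ``ideal'' means closed two-sided ideal, $(E)_r$ is the closed ball of radius $r$ about $0$ in a normed space $E$, and $[a,b]=ab-ba$.

A \emph{derivation} of a C$^*$-algebra $B$ is a linear map $\delta\colon B\to B$ with $\delta(xy)=\delta(x)y+x\delta(y)$ for all $x,y\in B$. It is \emph{inner} if $\delta=\operatorname{ad}b$ for some $b\in B$, where $\operatorname{ad}b\,(x)=[b,x]$. By a theorem of Sakai, every derivation of a C$^*$-algebra is bounded. Derivations need not be inner. If $\mathcal K(H)$ is the algebra of compact operators on a Hilbert space $H$ and $T\in B(H)$, then $\operatorname{ad}T$ is a derivation of $\mathcal K(H)$; if it equals $\operatorname{ad}k$ with $k$ compact, then $T-k$ commutes with all compact operators and is a scalar. So for $T\notin\mathcal K(H)+\mathbb C1$ the implementing element has to be sought in a larger algebra.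

The first candidate is the \emph{multiplier algebra}. For a C$^*$-algebra $K$, the algebra $M(K)$ consists of the double centralizers, that is, the pairs $n=(\mathsf L,\mathsf R)$ of bounded linear maps $K\to K$ with $\mathsf R(c)d=c\,\mathsf L(d)$ for $c,d\in K$; one writes $nd=\mathsf L(d)$ and $cn=\mathsf R(c)$. It is a unital C$^*$-algebra containing $K$ as an ideal, and
\begin{equation}\label{eq:multnorm}
\|n\|=\sup\{\|nd\|:d\in(K)_1\}=\sup\{\|cnd\|:c,d\in(K)_1\}.
\end{equation}
For example, $M(\mathcal K(H))=B(H)$, and $M(C_0(X))=C_b(X)$ for a locally compact space $X$. If $W$ is an ideal of $K$, then every $n\in M(K)$ maps $W$ into itself from both sides: each $w\in W$ is a product $w_1w_2$ in $W$ (Lemma~\ref{lem:factor}), and $nw=(nw_1)w_2\in W$, $wn=w_1(w_2n)\in W$. Restriction is therefore a unital $*$-homomorphism $M(K)\to M(W)$. The same argument shows that an ideal of an ideal of $A$ is an ideal of $A$.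

An ideal $K$ of a C$^*$-algebra $A$ is \emph{essential} if $aK=0$ implies $a=0$; equivalently, $K$ meets every nonzero ideal of $A$ nontrivially. Let $\mathcal E(A)$ be the set of essential ideals. It is closed under finite intersections. If $K_1\subseteq K_2$ in $\mathcal E(A)$, the restriction map $M(K_2)\to M(K_1)$ is injective, hence isometric: if $nK_1=0$, then $(cn)K_1=0$ and so $cn=0$ for every $c\in K_2$. The \emph{local multiplier algebra} $M_{\mathrm{loc}}(A)$ is the C$^*$-algebraic direct limit of the algebras $M(K)$ along the downward directed set $\mathcal E(A)$. We regard all $M(K)$, $K\in\mathcal E(A)$, as subalgebras of $M_{\mathrm{loc}}(A)$ with a common unit; their union is a dense $*$-subalgebra. The role of this algebra for derivations is given by the following theorem.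

\begin{theorem}[Pedersen]\label{thm:pedersen}
Every derivation of a separable C$^*$-algebra $A$ extends to an inner derivation of $M_{\mathrm{loc}}(A)$.
\end{theorem}

Thus $M_{\mathrm{loc}}(A)$ is large enough to implement the derivations of $A$. Is it large enough to implement its own? We take the question from \cite{Problem}: \emph{is every derivation of $M_{\mathrm{loc}}(A)$ inner, for every separable C$^*$-algebra $A$?} The answer is yes.

\begin{theorem}\label{thm:main}
Let $A$ be a separable C$^*$-algebra, $\delta$ a derivation of $M_{\mathrm{loc}}(A)$ and $\sigma>0$. Then there is $b\in M_{\mathrm{loc}}(A)$ with $\delta=\operatorname{ad}b$ and $\|b\|\le\frac12\|\delta\|+\sigma$.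
\end{theorem}

Section~\ref{sec:cor} derives a formula for the norm of a derivation, an extension to some nonseparable algebras, and a statement about automorphisms close to the identity.

\subsection{The simplest cases}

Let $B=M_{\mathrm{loc}}(A)$. Two extreme cases suggest the answer.

\emph{Commutative algebras.} Let $A=C[0,1]$. The ideals are the algebras $C_0(O)$ with $O\subseteq[0,1]$ relatively open, the essential ones are those with $O$ dense, and $M(C_0(O))=C_b(O)$. So $B$ is the completion, in the supremum norm, of the algebra of bounded continuous functions defined on some dense open set, two functions being identified when they agree on a smaller dense open set. This explains the word ``local'': a multiplier may be undefined on a closed nowhere dense set. Here $B$ is commutative, and a derivation $\delta$ of a unital commutative C$^*$-algebra vanishes: for $a=a^*$ and $t\in\mathbb R$ we have $\delta(e^{ita})=it\,\delta(a)e^{ita}$, so $|t|\,\|\delta(a)\|\le\|\delta\|$ for all $t$.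

\emph{Simple algebras.} Let $A\neq0$ be simple and separable. Then $\mathcal E(A)=\{A\}$ and $B=M(A)$. A derivation $\delta$ of $B$ preserves $A$, because $\delta(a_1a_2)=\delta(a_1)a_2+a_1\delta(a_2)\in A$ and every element of $A$ is such a product. Theorem~\ref{thm:pedersen} gives $x\in B$ such that $\Delta=\delta-\operatorname{ad}x$ vanishes on $A$. For $b\in B$ and $d\in A$ we get $\Delta(b)d=\Delta(bd)-b\Delta(d)=0$, so $\Delta=0$.

The second argument uses that $A$ is an ideal of $B$, and this fails in general. Theorem~\ref{thm:pedersen} does not apply to $B$, which need not be separable: for $A=C[0,1]$ the indicator functions of the intervals $(r,1]$, $0<r<1$, lie in $B$ at mutual distance $1$. It does not apply to $A$, which $\delta$ need not preserve: for $A=C([0,1],\mathbb M_2)$ and $b=1_{(1/2,1]}e_{11}\in B$, the derivation $\operatorname{ad}b$ maps the constant function $e_{12}$ to $1_{(1/2,1]}e_{12}\notin A$. It does apply to a separable $\delta$-invariant subalgebra $C$ with $A\subseteq C\subseteq B$, but then the implementing element is approximated by multipliers $m$ of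 ideals of $C$. Such an $m$ multiplies elements of $A$ into $B$, and nothing in Theorem~\ref{thm:pedersen} says that it multiplies an ideal of $A$ into itself. The work lies in replacing $m$ by a multiplier of an ideal of $A$.

\subsection{Outline of the proof}

Section~\ref{sec:matrices} shows the averaging argument that drives the proof in matrix algebras. Section~\ref{sec:local} attaches to every ideal $W$ of $A$ a central projection $p_W\in B$ and a seminorm $d_W$ that measures the distance from $M(W)$. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a local and approximate statement: below every nonzero ideal there is a nonzero ideal $W$ on which $\delta$ is almost implemented by an element of $M(W)$ of controlled norm. Section~\ref{sec:pedersen} produces the element $m$. It is then improved in two stages. In Section~\ref{sec:near} we find an ideal $I$ of $A$ such that $mc$ is close to $I$ uniformly for $c\in(I)_1$; this uses the averaging argument in a bidual (Section~\ref{sec:bidual}). In Section~\ref{sec:random} we average over random unitaries of $M(I)$ and build a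 true multiplier. Both stages need estimates that hold for uncountably many elements with one ideal $W$. These come from the Baire category theorem (Section~\ref{sec:baire}), and this is where we use that $\delta$ is defined on all of $B$.

\section{The averaging argument in matrices}\label{sec:matrices}

The core of the proof is the following principle: if $y$ commutes with enough elements modulo a subalgebra $L$, and one corner of $y$ is close to $L$, then $y$ is close to $L$, with a constant that does not depend on the number of corners.

Let $G_0\subseteq G$ be C$^*$-algebras with a common unit, $E=\mathbb M_k(G)$, $L=\mathbb M_k(G_0)$, and let $e_{ij}$ be the matrix units. Suppose that $y\in E$ satisfies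
\[
\operatorname{dist}(ye_{11},L)\le\eta,\qquad\operatorname{dist}([y,r],L)\le\varepsilon\|r\|\quad\text{for all scalar matrices } r .
\]
Take $k=2$ and write $y=\begin{pmatrix}a&b\\c&d\end{pmatrix}$. The first hypothesis gives $\operatorname{dist}(a,G_0)\le\eta$.

\emph{Off the diagonal.} Let $s=e_{11}-e_{22}$. Then
\[
-s[y,s]=y-sys=\begin{pmatrix}0&2b\\2c&0\end{pmatrix},
\]
and $s\in L$ has norm $1$, so the off-diagonal part of $y$ is within $\varepsilon/2$ of $L$.

\emph{On the diagonal.} The matrix unit $e_{21}$ compares the two diagonal corners: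
\[
[y,e_{21}]=\begin{pmatrix}b&0\\d&0\end{pmatrix}-\begin{pmatrix}0&0\\a&b\end{pmatrix}=\begin{pmatrix}b&0\\d-a&-b\end{pmatrix}.
\]
So $\operatorname{dist}(d-a,G_0)\le\varepsilon$ and $\operatorname{dist}(d,G_0)\le\varepsilon+\eta$. The norm of a diagonal matrix is the maximum of the norms of its entries, so the diagonal part of $y$ is within $\varepsilon+\eta$ of $L$.

For general $k$ the diagonal is treated in the same way, with $e_{i1}$ in place of $e_{21}$, and the bound $\varepsilon+\eta$ persists because it is a maximum and not a sum. Off the diagonal, entrywise estimates are useless. The matrix $y_x$ with all entries equal to $x$ has distance at least $k\operatorname{dist}(x,G_0)$ from $L$, since $\xi^*(y_x-w)\xi=kx-\xi^*w\xi\in kx+G_0$ for $w\in L$ and the unit column $\xi=k^{-1/2}(1,\dots,1)^{\mathsf T}$. Instead, let $s_\omega=\sum_i\omega_ie_{ii}$ for $\omega\in\{\pm1\}^k$. Each $y-s_\omega ys_\omega=-s_\omega[y,s_\omega]$ is within $\varepsilon$ of $L$, hence so is the average over $\omega$. The average of $\omega_i\omega_j$ is $1$ for $i=j$ and $0$ otherwise, so the average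 of $y-s_\omega ys_\omega$ is exactly the off-diagonal part of $y$. Altogether $\operatorname{dist}(y,L)\le2\varepsilon+\eta$ for every $k$.

In the proof of Theorem~\ref{thm:main}, $y$ is the element $m$, and $L$ is an ideal of $A$ or its multiplier algebra. The hypothesis on one corner concerns a single element of $B$ and can be arranged by shrinking the ideal. The hypothesis on commutators comes from $[m,r]\approx\delta(r)$ and has to be made uniform in $r$. Finally, $A$ need not contain any projections. We deal with this once by passing to the bidual, where projections and partial isometries abound, and once by replacing the projections $e_{ii}$ by a partition of unity and the sign matrices by random unitaries.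

\section{Localizing at an ideal}\label{sec:local}

From here to the end of Section~\ref{sec:random}, $A\ne0$ is a separable C$^*$-algebra, $B=M_{\mathrm{loc}}(A)$ and $B_0=\bigcup_{K\in\mathcal E(A)}M(K)$. An ideal without further mention is an ideal of $A$.

\subsection{The central projection of an ideal}

For an ideal $U$ let $U^\perp=\{a\in A:aU=0\}$. This is an ideal, so it is self-adjoint and $Ua=0$ for $a\in U^\perp$. If $a\in U\cap U^\perp$ then $aa^*=0$; if $a(U+U^\perp)=0$ then $a\in U^\perp$ and again $aa^*=0$. Hence $U+U^\perp=U\oplus U^\perp$ is an essential ideal, and $M(U\oplus U^\perp)=M(U)\oplus M(U^\perp)\subseteq B$. We identify $M(U)$ with the first summand and write $p_U=(1,0)$ for its unit. Thus $p_Uc=c$ for $c\in U$, $p_Uc=0$ for $c\in U^\perp$, $M(U)\subseteq p_UB$, and $p_U=1$ if $U$ is essential. For every ideal $K$,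
\begin{equation}\label{eq:distributive}
K\cap(U\oplus U^\perp)=(K\cap U)\oplus(K\cap U^\perp),
\end{equation}
because for $x=u+u'\in K$ and an approximate unit $(e_\lambda)$ of $U$ we have $xe_\lambda=ue_\lambda\to u$, so $u\in K$.

\begin{lemma}\label{lem:p}
Let $U$ and $W\subseteq W'$ be ideals.
\begin{enumerate}
\item[(a)] $p_U$ is a central projection of $B$.
\item[(b)] For $n\in M(W')$, the element $p_Wn$ lies in $M(W)$ and is the restriction of $n$ to $W$. In particular $p_Wp_{W'}=p_W$.
\item[(c)] $\|p_Wb\|=\sup\{\|cbd\|:c,d\in(W)_1\}$ for every $b\in B$.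
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in M(K)$ with $K$ essential. On the essential ideal \eqref{eq:distributive}, $x$ acts as a multiplier that preserves both summands, and $p_U$ acts as the projection onto the first one. So $x$ and $p_U$ commute, and $B_0$ is dense in $B$.

(b) Since $W'^\perp\subseteq W^\perp$, two applications of \eqref{eq:distributive} give
\[
(W\oplus W^\perp)\cap(W'\oplus W'^\perp)=W\oplus(W^\perp\cap W')\oplus W'^\perp .
\]
On this essential ideal, $p_Wn$ acts as $n$ on the first summand and as $0$ on the other two, and so does the restriction $n|_W\in M(W)$. Take $n=p_{W'}$ for the last claim.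

(c) Both sides are $1$-Lipschitz in $b$, so we may take $b\in M(K)$ with $K$ essential. Let $L=W\cap K$. If $aL=0$, then $(aW)K\subseteq aL=0$, so $aW=0$. Hence $L^\perp=W^\perp$, and $p_L=p_W$ because both act on $L\oplus W^\perp$ as the projection onto $L$. By (b), $p_Wb=p_Lb\in M(L)$, and \eqref{eq:multnorm} gives
\[
\|p_Wb\|=\sup_{c,d\in(L)_1}\|cbd\|\le\sup_{c,d\in(W)_1}\|cbd\|\le\|p_Wb\|,
\]
the last step because $cbd=c\,p_Wb\,d$ for $c,d\in W$.
\end{proof}

For an ideal $W$ and $b\in B$ put
\[
d_W(b)=\operatorname{dist}(p_Wb,M(W)).
\]
This is a seminorm on $B$ with $d_W(b)\le\|b\|$. It measures how far $b$, seen on $W$, is from being a multiplier of $W$.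

\begin{lemma}\label{lem:d}
Let $W\subseteq W'$ be ideals and $b\in B$.
\begin{enumerate}
\item[(a)] $d_W(b)\le d_{W'}(b)$.
\item[(b)] $d_W(xby)\le\|x\|\,d_W(b)\,\|y\|$ for $x,y\in M(W')$.
\item[(c)] $\operatorname{dist}(bc,W)\le d_W(b)\|c\|$ and $\operatorname{dist}(cb,W)\le d_W(b)\|c\|$ for $c\in W$.
\item[(d)] For every ideal $Y\ne0$ and $\varepsilon>0$ there is an ideal $0\ne W''\subseteq Y$ with $d_{W''}(b)<\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:p}. (a) For $n\in M(W')$, $p_Wb-p_Wn=p_W(p_{W'}b-n)$ and $p_Wn\in M(W)$. (b) For $n\in M(W)$, $(p_Wx)n(p_Wy)\in M(W)$ and $p_Wxby-(p_Wx)n(p_Wy)=(p_Wx)(p_Wb-n)(p_Wy)$. (c) For $n\in M(W)$, $nc\in W$ and $bc-nc=(p_Wb-n)c$; likewise on the other side. (d) Take $b_0\in M(K)$ with $K$ essential and $\|b-b_0\|<\varepsilon$, and let $W''=K\cap Y\ne0$. Then $p_{W''}b_0\in M(W'')$.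
\end{proof}

By (a) and (d), one ideal can be found for finitely many elements of $B$. For infinitely many elements this fails.

\begin{example}\label{ex:nonuniform}
Let $A=C[0,1]$ and let $b_r\in B$ be the indicator function of $(r,1]$ for rational $r\in(0,1)$. A nonzero ideal $W=C_0(O)$ has some such $r$ in $O$. If $n\in M(W)=C_b(O)$, then $b_r-n$ has the one-sided limits $-n(r)$ and $1-n(r)$ at $r$, so $\|p_Wb_r-n\|\ge\frac12$. Thus $\sup_rd_W(b_r)\ge\frac12$ for every $W\neq0$.
\end{example}

Let $\delta$ be a derivation of a C$^*$-algebra and $p$ a central projection. Then $\delta(p)=\delta(p^2)=2p\delta(p)$; multiplying by $p$ gives $p\delta(p)=0$, and so $\delta(p)=0$. For a derivation $\delta$ of $B$ and an ideal $W$ this yields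
\begin{equation}\label{eq:deltap}
\delta(p_Wb)=p_W\delta(b)\qquad(b\in B).
\end{equation}
The Leibniz rule will be used repeatedly in the form
\begin{equation}\label{eq:leibniz}
c\,\delta(b)\,d=c\,\delta(bd)-cb\,\delta(d)\qquad(b,c,d\in B).
\end{equation}
If $b$ multiplies an ideal containing $c$ and $d$, the right side involves $b$ only through $bd$ and $cb$, and $\delta$ only through its values on the ideal.

\subsection{Three elementary tools}

\begin{lemma}[Factorization]\label{lem:factor}
If $x$ lies in a C$^*$-algebra $E$, then $x=|x^*|^{1/2}e$ with $e\in E$, and both factors have norm $\|x\|^{1/2}$.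
\end{lemma}

\begin{proof}
Let $x=u|x|=|x^*|u$ be the polar decomposition in $E^{**}$ and put $e=u|x|^{1/2}=|x^*|^{1/2}u$. Then $|x^*|^{1/2}e=|x^*|u=x$ and $e^*e=|x|$. Since $t(\frac1k+t)^{-1/2}\to t^{1/2}$ uniformly on $[0,\|x\|]$, $e$ is the norm limit of $x(\frac1k+|x|)^{-1/2}\in E$.
\end{proof}

A separable C$^*$-algebra $Y$ has a strictly positive element $h$, that is, $h\ge0$ with $hY$ dense in $Y$. Let $\varphi_k\colon[0,\infty)\to[0,1]$ be $0$ on $[0,\frac1{k+1}]$, $1$ on $[\frac1k,\infty)$ and linear in between, and put $u_k=\varphi_k(h)$ for $k\ge1$. The $u_k$ commute, increase and satisfy $0\le u_k\le1$. Since $\|h-u_kh\|\le\frac1k$, they form an approximate unit of $Y$. Since $\varphi_N=1$ wherever $\varphi_k\ne0$,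
\begin{equation}\label{eq:u}
u_Nu_k=u_k\qquad(N>k).
\end{equation}
We call $(u_k)$ the \emph{standard approximate unit} defined by $h$.

The \emph{strict topology} on $M(W)$ is given by the seminorms $n\mapsto\|nc\|+\|cn\|$, $c\in W$. Elements $a_i$ of a C$^*$-algebra are \emph{orthogonal} if $a_i^*a_j=0=a_ia_j^*$ for $i\ne j$.

\begin{lemma}[Orthogonal sums]\label{lem:orth}
\begin{enumerate}
\item[(a)] If $a_1,\dots,a_k$ are orthogonal, then $\|\sum_ia_i\|=\max_i\|a_i\|$.
\item[(b)] Let $W$ be a C$^*$-algebra, $(a_i)_{i\ge1}$ an orthogonal sequence in $(M(W))_\beta$, and $(x_k)$ a sequence in $M(W)$ that converges strictly to $1$. Suppose that for each $k$ we have $a_ix_k=x_ka_i=0$ for all but finitely many $i$. Then for every $\theta\in\{0,1\}^{\mathbb N}$ the series $\sum_i\theta_ia_i$ converges strictly to some $a_\theta\in(M(W))_\beta$, and $\theta\mapsto a_\theta$ is strictly continuous for the product topology.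
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $(\sum a_i)^*(\sum a_i)=\sum a_i^*a_i$, and the positive elements $a_i^*a_i$ have pairwise zero products. In the commutative algebra they generate they are functions of which at most one is nonzero at each point, so the norm of the sum is the largest norm.

(b) Let $a_ix_k=x_ka_i=0$ for $i>i_k$. For finite $F\subseteq(i_k,\infty)$ and $w\in W$, part (a) gives
\[
\Big\|\sum_F\theta_ia_iw\Big\|=\Big\|\Big(\sum_F\theta_ia_i\Big)(w-x_kw)\Big\|\le\beta\|w-x_kw\|,
\]
and in the same way $\|w\sum_F\theta_ia_i\|\le\beta\|w-wx_k\|$. So the partial sums, multiplied by $w$ on either side, converge in norm uniformly in $\theta$. The limits form a double centralizer of norm at most $\beta$. A partial sum depends on finitely many coordinates of $\theta$, and uniform limits of continuous maps are continuous.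
\end{proof}

\section{Reduction to a local statement}\label{sec:reduction}

The local multiplier algebra has two features that $A$ lacks. Multipliers of pairwise orthogonal ideals can be glued as soon as they are uniformly bounded, and $B$ is complete, so approximate solutions can be iterated. Hence the following statement suffices. Its proof occupies Sections~\ref{sec:pedersen}--\ref{sec:random}.

\begin{proposition}[Local statement]\label{prop:local}
Let $\delta$ be a derivation of $B$, $U\neq0$ an ideal and $\tau>0$. There are an ideal $0\ne W\subseteq U$ and $n\in M(W)$ with $\|n\|\le\frac12\|\delta\|+\tau$ and $\|\delta(c)-[n,c]\|\le\tau\|c\|$ for all $c\in W$.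
\end{proposition}

\begin{proposition}[Global approximation]\label{prop:global}
Let $\delta$ be a derivation of $B$ and $\tau>0$. There is $n\in B$ with $\|n\|\le\frac12\|\delta\|+\tau$ and $\|\delta-\operatorname{ad}n\|\le2\tau$.
\end{proposition}

\begin{proof}
By Zorn's lemma there is a maximal family of pairs $(W_i,n_i)$ that satisfy the conclusions of Proposition~\ref{prop:local} and have $W_iW_j=0$ for $i\ne j$. The closed span $K$ of the $W_i$ is their $c_0$-direct sum. If $K^\perp\ne0$, Proposition~\ref{prop:local} for $U=K^\perp$ enlarges the family; so $K$ is essential. The bounded family $(n_i)$ acts coordinatewise on $K$ and defines $n\in M(K)\subseteq B$ with $\|n\|\le\frac12\|\delta\|+\tau$. Write $p_i=p_{W_i}$. By Lemma~\ref{lem:p}(b), $p_in=n_i$. Since $W_j\subseteq W_i^\perp$ for $j\neq i$, $p_ic$ is the $i$-th component of $c\in K$. Also $p_ip_j=0$ for $i\ne j$, because $p_ip_j\in M(K)$ annihilates $K$.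

We claim that $\|b\|=\sup_i\|p_ib\|$ for $b\in B$. By Lemma~\ref{lem:p}(c) with $p_K=1$, $\|b\|$ is the supremum of $\|cbd\|$ over $c,d\in(K)_1$, and by density we may restrict to $c,d$ whose components vanish outside a finite set $F$. Then $cbd=\sum_Fp_icbd$ is an orthogonal sum, of norm at most $\max_F\|p_ib\|$.

Let $\Delta=\delta-\operatorname{ad}n$. For $c\in K$ with components $c_i$, \eqref{eq:deltap} gives $p_i\Delta(c)=\delta(c_i)-[n_i,c_i]$, which has norm at most $\tau\|c\|$. So $\|\Delta(c)\|\le\tau\|c\|$ on $K$. Now let $b\in M(L)$ with $L$ essential, and $c,d\in(K\cap L)_1$. Then $bd\in K\cap L$, and \eqref{eq:leibniz} for $\Delta$ gives $\|c\Delta(b)d\|\le\|\Delta(bd)\|+\|b\|\|\Delta(d)\|\le2\tau\|b\|$. By Lemma~\ref{lem:p}(c) for the essential ideal $K\cap L$, $\|\Delta(b)\|\le2\tau\|b\|$. As $B_0$ is dense and $\Delta$ is bounded, $\|\Delta\|\le2\tau$.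
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $A=0$ there is nothing to prove. Let $\tau_k=2^{-k}\sigma/4$ for $k\ge0$, so that $\sum_k\tau_k=\sigma/2$, and let $\delta_0=\delta$. By Proposition~\ref{prop:global} choose inductively $b_k\in B$ with $\|b_k\|\le\frac12\|\delta_k\|+\tau_k$ such that $\delta_{k+1}=\delta_k-\operatorname{ad}b_k$ has norm at most $2\tau_k$. Then $\|b_0\|\le\frac12\|\delta\|+\tau_0$ and $\|b_{k+1}\|\le\tau_k+\tau_{k+1}$, so $\sum_k\|b_k\|\le\frac12\|\delta\|+\sigma$. Let $b=\sum_kb_k$. Since $\delta-\operatorname{ad}(b_0+\dots+b_k)=\delta_{k+1}\to0$, we get $\delta=\operatorname{ad}b$.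
\end{proof}

The norm bound in Proposition~\ref{prop:local} is needed twice: without it the $n_i$ could not be glued and the series $\sum b_k$ need not converge.

\section{Local implementers from Pedersen's theorem}\label{sec:pedersen}

Fix a derivation $\delta$ of $B$ until the end of Section~\ref{sec:random}. We apply Theorem~\ref{thm:pedersen} to a separable invariant subalgebra $C$. Two points need care. Theorem~\ref{thm:pedersen} gives no bound on the implementing element, so we subtract a scalar; the right scalar varies with the irreducible representation, but one scalar works on a suitable ideal. And the ideals of $C$ that arise must meet $A$; for this we build $C$ from elements of $B_0$.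

We use Stampfli's theorem \cite{Stampfli}: $\|\operatorname{ad}T\|=2\operatorname{dist}(T,\mathbb C1)$ for $T\in B(H)$, the derivation acting on $B(H)$. We also use the primitive ideal space $\operatorname{Prim}(E)$ of a C$^*$-algebra $E$, the set of kernels of irreducible representations. Its open sets are the sets $O_J=\{P:P\not\supseteq J\}$, and $J\mapsto O_J$ is an order isomorphism from the ideals of $E$ onto the open sets. The space $\operatorname{Prim}(E)$ is a Baire space, it has a countable base if $E$ is separable, and $P\mapsto\|a+P\|$ is lower semicontinuous for each $a\in E$ \cite[Ch.~3]{Dixmier}. Moreover $\|a\|=\sup_P\|a+P\|$.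

\begin{proposition}\label{prop:m}
Let $U\ne0$ be an ideal and $\varepsilon>0$. There are a separable C$^*$-subalgebra $J\subseteq B$, an element $m\in M(J)$ and an ideal $0\ne V\subseteq U\cap J$ of $A$ with
\[
\|\delta(j)-[m,j]\|\le\varepsilon\|j\|\quad(j\in J),\qquad\|m\|\le\kappa:=\tfrac12\|\delta\|+\tfrac32\varepsilon .
\]
\end{proposition}

\begin{proof}
\emph{The algebra $C$.} Let $\mathcal X_0\subseteq B_0$ be the $*$-algebra over $\mathbb Q+i\mathbb Q$ generated by a countable dense subset of $A$. Given a countable set $\mathcal X_k\subseteq B_0$, choose for each $x\in\mathcal X_k$ a sequence in $B_0$ converging to $\delta(x)$, and let $\mathcal X_{k+1}\subseteq B_0$ be the countable $*$-algebra over $\mathbb Q+i\mathbb Q$ generated by $\mathcal X_k$ and these sequences. Let $\mathcal X=\bigcup_k\mathcal X_k$ and let $C$ be its closure. Then $C$ is a separable C$^*$-subalgebra of $B$ containing $A$, and $\delta(C)\subseteq C$ because $\delta(\mathcal X)\subseteq C$ and $\delta$ is bounded. Enumerate $\mathcal X=\{x_1,x_2,\dots\}$ with $x_k\in M(L_k)$, $L_k\in\mathcal E(A)$, and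 put $K_k=L_1\cap\dots\cap L_k\in\mathcal E(A)$. The C$^*$-algebras $C_k=C\cap M(K_k)$ increase, and $x_k\in C_k$, so their union is dense in $C$.

\emph{The implementer.} By Theorem~\ref{thm:pedersen} there is $x\in M_{\mathrm{loc}}(C)$ with $\delta(c)=[x,c]$ for $c\in C$. Choose an essential ideal $J_0$ of $C$ and $m_0\in M(J_0)$ with $\|x-m_0\|\le\varepsilon/2$. For $j\in J_0$ the element $\delta(j)-[m_0,j]=[x-m_0,j]$ lies in $C$ and has norm at most $\varepsilon\|j\|$. Let $J_1$ be the intersection of $J_0$ with the ideal of $C$ generated by $U$. It is nonzero because $J_0$ is essential, and $J_1\subseteq p_UB$ because $p_UB$ is an ideal of $B$ containing $U$. We regard $m_0$ as a multiplier of $J_1$.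

\emph{The norm.} Put $\kappa_0=\|\delta\|+\varepsilon$, so that $\|[m_0,j]\|\le\kappa_0\|j\|$ for $j\in J_1$ and $\kappa=\kappa_0/2+\varepsilon$. Let $\pi$ be an irreducible representation of $J_1$ on $H$, extended to $M(J_1)$. We have $\|[\pi(m_0),\pi(j)]\|\le\kappa_0\|j\|$, and taking the infimum over $j+\ker\pi$ gives $\|[\pi(m_0),T]\|\le\kappa_0\|T\|$ for $T\in\pi(J_1)$. By the Kaplansky density theorem, $(\pi(J_1))_1$ is weakly dense in $(B(H))_1$; since $T\mapsto[\pi(m_0),T]$ is weakly continuous and balls are weakly closed, $\|\operatorname{ad}\pi(m_0)\|\le\kappa_0$ on $B(H)$. By Stampfli's theorem there is $\lambda\in\mathbb Q+i\mathbb Q$ with $\|\pi(m_0)-\lambda\|\le\kappa$. Therefore the countably many sets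
\[
Z_\lambda=\bigcap_{j\in(J_1)_1}\{P\in\operatorname{Prim}(J_1):\|(m_0-\lambda)j+P\|\le\kappa\},\qquad\lambda\in\mathbb Q+i\mathbb Q,
\]
cover $\operatorname{Prim}(J_1)$. They are closed by lower semicontinuity. By the Baire property some $Z_\lambda$ contains $O_J$ for a nonzero ideal $J$ of $J_1$; $J$ is also an ideal of $C$. For $j\in(J)_1$ the element $(m_0-\lambda)j$ lies in $J$, so $\|(m_0-\lambda)j+P\|$ is $0$ for $P\notin O_J$ and at most $\kappa$ for $P\in O_J$. Let $m\in M(J)$ be the restriction of $m_0-\lambda$. Then $\|m\|\le\kappa$ by \eqref{eq:multnorm}, and $[m,j]=[m_0,j]$ for $j\in J$.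

\emph{The ideal $V$.} If $J\cap C_k=0$ for all $k$, then the quotient map $C\to C/J$ is injective, hence isometric, on each $C_k$, so it is isometric on $C$ and $J=0$. Thus there are $k$ and $0\ne c'\in J\cap C_k$. As $c'$ is a nonzero multiplier of $K_k$, we have $0\ne c'K_k\subseteq K_k\subseteq A$, and $c'K_k\subseteq J$ because $K_k\subseteq C$. Pick $0\ne c\in J\cap A$. Then $c=p_Uc$, so $c\notin U^\perp$ and $cU\ne0$. Hence $V=J\cap U\supseteq cU$ is nonzero, and it is an ideal of $A$ because $A\subseteq C$.
\end{proof}

The element $m$ is not known to lie in $B$. Products involving $m$ are formed in $M(J)$; they lie in $J\subseteq B$ as soon as one factor lies in $J$. In particular $mv,vm\in B$ for $v\in V$.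

\section{Averaging in the bidual}\label{sec:bidual}

The next lemma is the computation of Section~\ref{sec:matrices} with the scalar matrices replaced by an arbitrary C$^*$-algebra $R$ and the corner $e_{11}$ by a subalgebra $R_0$. The matrix units are found in $R^{**}$.

Recall that the bidual $E^{**}$ of a C$^*$-algebra $E$ is a von Neumann algebra whose $\sigma$-weak topology is the weak$^*$ topology, so that multiplication is separately weak$^*$ continuous. For a C$^*$-subalgebra $L\subseteq E$, we identify $L^{**}$ with the weak$^*$ closure of $L$ in $E^{**}$. It is a von Neumann algebra whose unit is the weak$^*$ limit of any approximate unit of $L$, and $(L)_1$ is weak$^*$ dense in $(L^{**})_1$.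

\begin{lemma}\label{lem:bidual}
Let $R_0\subseteq R\subseteq L\subseteq E$ be C$^*$-algebras, $E$ unital, and let $y\in E$ satisfy
\begin{enumerate}
\item[(a)] $\operatorname{dist}(yh,L)\le\eta\|h\|$ for $h\in R_0$,
\item[(b)] $\operatorname{dist}([y,r],L)\le\varepsilon\|r\|$ for $r\in R$.
\end{enumerate}
Then $\operatorname{dist}(yc,L)\le(3\varepsilon+\eta)\|c\|$ for every $c$ in the ideal of $R$ generated by $R_0$.
\end{lemma}

\begin{proof}
\emph{Passing to the bidual.} For $t\ge0$ let $\mathcal N_t=L^{**}+(E^{**})_t$. This set is convex, and it is weak$^*$ closed as the sum of a weak$^*$ closed and a weak$^*$ compact set. We have $\mathcal N_s+\mathcal N_t\subseteq\mathcal N_{s+t}$, and $a\mathcal N_ta'\subseteq\mathcal N_t$ whenever $a,a'$ are contractions in $L^{**}+\mathbb C1$. For $a\in E$,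
\begin{equation}\label{eq:HB}
a\in\mathcal N_t\iff\operatorname{dist}(a,L)\le t .
\end{equation}
Indeed, if $w_k\in L$ and $\|a-w_k\|\le t+\frac1k$, a weak$^*$ cluster point $w\in L^{**}$ of $(w_k)$ has $\|a-w\|\le t$. Conversely, let $w\in L^{**}$ with $\|a-w\|\le t$. A functional $f\in(E^*)_1$ vanishing on $L$ vanishes on $L^{**}$, so $|f(a)|=|f(a-w)|\le t$, and $\operatorname{dist}(a,L)\le t$ by the Hahn--Banach theorem.

Let $\mathcal R=R^{**}\subseteq L^{**}$ and let $p\in\mathcal R$ be the unit of $R_0^{**}$. Taking weak$^*$ limits in (a) and (b), we get $yp\in\mathcal N_\eta$ and $[y,r]\in\mathcal N_\varepsilon$ for $r\in(\mathcal R)_1$.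

\emph{Matrix units.} Let $z$ be the central support of $p$ in $\mathcal R$, the smallest central projection of $\mathcal R$ above $p$. If $q\in\mathcal R$ and $q\mathcal Rp=0$, then $qz=0$: the weak$^*$ closed ideal $\{x\in\mathcal R:x\mathcal Rp=0\}$ equals $z'\mathcal R$ for a central projection $z'$, and $z'p=0$ forces $z'z=0$. By Zorn's lemma take a maximal family of nonzero partial isometries $v_i\in\mathcal R$ with $v_i^*v_i\le p$ whose range projections $p_i=v_iv_i^*$ are mutually orthogonal and below $z$. Then $\sum_ip_i=z$. Otherwise $q=z-\sum_ip_i\neq0$ satisfies $qz=q\ne0$, so there is $0\ne x\in q\mathcal Rp$, and the partial isometry $v$ in its polar decomposition has $vv^*\le q$ and $v^*v\le p$, against maximality.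

\emph{Off the diagonal.} Let $F$ be a finite set of indices, $p_F=\sum_Fp_i$ and $s_\omega=\sum_F\omega_ip_i$ for $\omega\in\{\pm1\}^F$. Since $s_\omega^2=p_F$ and $s_\omega p_F=s_\omega$,
\[
p_Fyp_F-s_\omega ys_\omega=-s_\omega[y,s_\omega]p_F\in\mathcal N_\varepsilon .
\]
The average of $s_\omega ys_\omega=\sum_{i,j\in F}\omega_i\omega_jp_iyp_j$ over $\omega$ is $\sum_Fp_iyp_i$. By convexity, $p_Fyp_F-\sum_Fp_iyp_i\in\mathcal N_\varepsilon$.

\emph{On the diagonal.} Since $p_iv_i=v_i$ and $pv_i^*=v_i^*$,
\[
p_iyp_i=p_i[y,v_i]v_i^*+v_i(yp)v_i^*\in\mathcal N_{\varepsilon+\eta}.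
\]
Write $p_iyp_i=w_i+t_i$ with $w_i\in L^{**}$ and $\|t_i\|\le\varepsilon+\eta$. Compressing by $p_i\in L^{**}$, we may assume $t_i=p_it_ip_i$. The $t_i$ are then orthogonal, so $\|\sum_Ft_i\|\le\varepsilon+\eta$ by Lemma~\ref{lem:orth}(a). Hence $p_Fyp_F\in\mathcal N_{2\varepsilon+\eta}$.

\emph{Conclusion.} The increasing net $p_F$ converges strongly to $z$, so the bounded net $p_Fyp_F$ converges strongly, hence weak$^*$, to $zyz$, and $zyz\in\mathcal N_{2\varepsilon+\eta}$. In Section~\ref{sec:matrices} we had $z=1$; here one more term appears, namely $(1-z)yz=(1-z)[y,z]z\in\mathcal N_\varepsilon$. So $yz\in\mathcal N_{3\varepsilon+\eta}$. The set $\{c\in R:zc=c\}$ is an ideal of $R$, because $z$ is central in $\mathcal R$, and it contains $R_0$, because $zp=p$. For $c$ of norm at most $1$ in the ideal generated by $R_0$ we get $yc=(yz)c\in\mathcal N_{3\varepsilon+\eta}$, and \eqref{eq:HB} applies to $yc\in E$.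
\end{proof}

\section{Uniformity from the Baire category theorem}\label{sec:baire}

Lemma~\ref{lem:d}(d) gives for each $x\in B$ an ideal on which $\delta(x)$ is almost a multiplier, and Example~\ref{ex:nonuniform} shows that a general family of elements of $B$ admits no common ideal. The family $\delta(x)$, $x\in M(Y)$, is special: by \eqref{eq:leibniz} it depends continuously on $x$ for the strict topology after compression by elements of $Y$. Since countably many ideals suffice to test smallness, one of them works for a large set of $x$.

Let $Y\neq0$ be an ideal. A \emph{localizing sequence} for $Y$ is a sequence $(Y_i)_{i\ge1}$ of nonzero ideals contained in $Y$ such that every nonzero ideal contained in $Y$ contains some $Y_i$, and each term occurs infinitely often. One exists: take the ideals corresponding to the nonempty members of a countable base of $\operatorname{Prim}(A)$ that lie in $O_Y$, and repeat each infinitely often.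

We recall the descriptive set theory that we need \cite{Kechris}. A Polish space is a separable, completely metrizable space; the Baire category theorem holds in it. A subset of a Polish space is analytic if it is empty or a continuous image of a Polish space; the projection to $T$ of a closed subset of a product $T\times T'$ of Polish spaces is analytic. Analytic sets have the Baire property (they differ from an open set by a meager set) and are universally measurable (measurable for the completion of every Borel probability measure). A nonmeager set with the Baire property is comeager in some nonempty open set.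

\begin{lemma}\label{lem:polish}
Let $W$ be an ideal and $r,\eta>0$.
\begin{enumerate}
\item[(a)] $(M(W))_r$ is a Polish space in the strict topology.
\item[(b)] Let $T$ be a topological space and $g\colon T\to B$ a map such that $t\mapsto cg(t)d$ is norm continuous for all $c,d\in W$. Then $\{(t,n)\in T\times(M(W))_r:\|p_Wg(t)-n\|\le\eta\}$ is closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(c_i)$ be a dense sequence in $(W)_1$. On the bounded set $(M(W))_r$ the strict topology is determined by the $c_i$, so $n\mapsto(nc_i,c_in)_i$ is a homeomorphism onto a subset of the Polish space $(W\times W)^{\mathbb N}$. The image is closed: if $n_kc_i$ and $c_in_k$ converge for all $i$, then by boundedness $n_kc$ and $cn_k$ converge for all $c\in W$, and the limits form a double centralizer of norm at most $r$.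

(b) As $n=p_Wn$, Lemma~\ref{lem:p}(c) turns the condition into $\|cg(t)d-cnd\|\le\eta$ for all $c,d\in(W)_1$, and $(t,n)\mapsto cg(t)d-cnd$ is norm continuous.
\end{proof}

\begin{lemma}[Category lemma]\label{lem:category}
Let $Y\ne0$ be an ideal with localizing sequence $(Y_i)$, let $T$ be a nonempty Polish space, $t\mapsto x_t$ a strictly continuous map $T\to(M(Y))_1$, and $\varepsilon>0$. There are an index $i$ and a nonempty open set $O\subseteq T$ such that $\{t\in O:d_{Y_i}(\delta(x_t))<\varepsilon\}$ is comeager in $O$.
\end{lemma}

\begin{proof}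
Note that $\delta(x_t)$ is defined because $M(Y)\subseteq B$. For $c,d\in Y$, \eqref{eq:leibniz} reads $c\,\delta(x_t)d=c\,\delta(x_td)-(cx_t)\delta(d)$, which is norm continuous in $t$ because $x_td$ and $cx_t$ are and $\delta$ is bounded. Let $r=\|\delta\|+\varepsilon$ and let $S_i$ be the set of $t\in T$ for which some $n\in(M(Y_i))_r$ has $\|p_{Y_i}\delta(x_t)-n\|\le\varepsilon/2$. By Lemma~\ref{lem:polish}, $S_i$ is the projection of a closed subset of a product of Polish spaces, so it is analytic. Let $t\in T$. Lemma~\ref{lem:d}(d) gives an ideal $0\ne W\subseteq Y$ with $d_W(\delta(x_t))<\varepsilon/2$; it contains some $Y_i$, and $d_{Y_i}(\delta(x_t))<\varepsilon/2$ by Lemma~\ref{lem:d}(a). An $n\in M(Y_i)$ within $\varepsilon/2$ of $p_{Y_i}\delta(x_t)$ has norm at most $r$, so $t\in S_i$. Thus $\bigcup_iS_i=T$. By the Baire category theorem some $S_i$ is nonmeager, hence comeager in a nonempty open set $O$, and $d_{Y_i}(\delta(x_t))\le\varepsilon/2$ on $S_i$.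
\end{proof}

We apply the lemma to product spaces $T$. A basic open set restricts finitely many coordinates only, and a change in the remaining coordinates is a homeomorphism of it. Two comeager subsets of $O$ intersect, so ``comeager'' is upgraded to ``all'' for the remaining coordinates. The price is that nothing is learned about the first finitely many coordinates.

\section{First stage: a uniform near-multiplier}\label{sec:near}

Fix an ideal $U\ne0$ and $\varepsilon>0$, and let $J,m,V,\kappa$ be as in Proposition~\ref{prop:m}. Let $(u_k)$ be a standard approximate unit of $V$ and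
\[
D_N=\{b\in V:bu_N=u_Nb=0\},
\]
a C$^*$-subalgebra of $V$ that consists of the elements living beyond $u_N$. For these we obtain the uniform estimate that hypothesis (b) of Lemma~\ref{lem:bidual} requires.

\begin{lemma}\label{lem:uniform}
There are $N$ and an ideal $0\neq W\subseteq V$ with $d_W(\delta(b))\le\varepsilon\|b\|$ for all $b\in D_N$.
\end{lemma}

\begin{proof}
Suppose not, and let $(Y_i)$ be a localizing sequence for $V$. We collect counterexamples on disjoint ranges of the approximate unit, so that all their subsums exist in $M(V)$. Let $N_1=1$. Given $N_i$, the failure of the lemma for $N_i$ and $Y_i$ yields $b\in D_{N_i}$ with $\|b\|=1$ and $d_{Y_i}(\delta(b))>\varepsilon$. As $u_kbu_k\to b$ in norm and $d_{Y_i}\circ\delta$ is norm continuous, there is $k_i\ge N_i$ such that $b_i=u_{k_i}bu_{k_i}$ has $d_{Y_i}(\delta(b_i))>\varepsilon$. We have $\|b_i\|\le1$, and $b_i\in D_{N_i}$ because the $u_k$ commute. Put $N_{i+1}=k_i+1$.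

Let $i<j$. Then $k_i<N_j$, so $u_{N_j}b_i=b_i=b_iu_{N_j}$ by \eqref{eq:u}, while $u_{N_j}b_j=0=b_ju_{N_j}$. Hence $b_i^*b_j=b_i^*u_{N_j}b_j=0$ and $b_ib_j^*=b_i(b_ju_{N_j})^*=0$, and taking adjoints we see that the $b_i$ are orthogonal. If $N_i>k$, then $b_iu_k=b_iu_{N_i}u_k=0$ and $u_kb_i=u_ku_{N_i}b_i=0$. By Lemma~\ref{lem:orth}(b), $\theta\mapsto b_\theta=\sum_i\theta_ib_i$ is a strictly continuous map from $\Theta=\{0,1\}^{\mathbb N}$ to $(M(V))_1$.

By Lemma~\ref{lem:category} there are $i$ and a cylinder $Q=\{\theta:\theta_k=s_k\text{ for }k\le l\}$ such that $S=\{\theta\in Q:d_{Y_i}(\delta(b_\theta))<\varepsilon/2\}$ is comeager in $Q$. Choose $j>l$ with $Y_j=Y_i$. Flipping the $j$-th coordinate is a homeomorphism of $Q$, so $S$ meets its flip: there are $\theta,\theta'\in S$ that differ exactly at $j$. Then $b_\theta-b_{\theta'}=\pm b_j$, and $d_{Y_j}(\delta(b_j))<\varepsilon$ because $d_{Y_j}$ is a seminorm. This is a contradiction.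
\end{proof}

\begin{proposition}\label{prop:near}
There is an ideal $0\ne I\subseteq V$ of $A$ with $\operatorname{dist}(mc,I)\le11\varepsilon\|c\|$ for all $c\in I$.
\end{proposition}

The plan is to split $c=u_{N+1}c+(1-u_{N+1})c$. The first part involves $m$ only through the single element $mu_{N+1}\in B$. The second part is a product whose left factor lies in $D_N$, where Lemma~\ref{lem:bidual} can be applied. For the corner we need a subalgebra $R_0$ on which $m$ acts through a single element; so we look for $g$ that acts as a unit on $R_0$.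

\begin{proof}
Take $N,W$ from Lemma~\ref{lem:uniform}, and write $D=D_N$ and $u=u_{N+1}$. By Lemma~\ref{lem:d}(a),(d) we may shrink $W$ so that also $d_W(mu)\le\varepsilon$. Since $u_N(1-u)=0$ by \eqref{eq:u},
\begin{equation}\label{eq:far}
(1-u)cc^*(1-u)\in D\qquad(c\in V).
\end{equation}

\emph{Case 1: $D\cap W=0$.} By \eqref{eq:far}, $c=uc$ for $c\in W$, so $mc=(mu)c$ is within $\varepsilon\|c\|$ of $W$ by Lemma~\ref{lem:d}(c). Take $I=W$.

\emph{Case 2: $D\cap W\neq0$.} Choose a positive $a\in D\cap W$ of norm $1$, and put $g=\min(1,2a)$ and $g'=\max(0,2a-1)$ by functional calculus. Then $g,g'\in D\cap W$ are positive of norm $1$, and $gg'=g'$ because $\min(1,2t)=1$ for $t\ge\frac12$. Let $Y\subseteq W$ be the ideal of $A$ generated by $g'$. As $mg\in J\subseteq B$, there is an ideal $0\ne W'\subseteq Y$ with $d_{W'}(mg)\le\varepsilon$. Put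
\[
R=D\cap W',\qquad R_0=\overline{g'W'g'}\subseteq R .
\]
Both are C$^*$-algebras, and $gr=r$ for $r\in R_0$. We chose $W'$ inside $Y$ to have $R_0\ne0$: if $R_0=0$, then $(wg')^*(wg')=0$ for $w\in W'$, so $W'g'=0$, $W'Y=0$ and $W'=0$. We check the hypotheses of Lemma~\ref{lem:bidual} for $R_0\subseteq R\subseteq W'\subseteq M(J)$ and $y=m$.

(a) For $r\in R_0$, $mr=(mg)r$ is within $\varepsilon\|r\|$ of $W'$ by Lemma~\ref{lem:d}(c).

(b) Lemma~\ref{lem:uniform} puts $\delta(r)$ near $M(W')$, and a factorization moves it near $W'$. For $r\in R$ write $r=r_1r_2$ with $r_1,r_2\in R$ of norm $\|r\|^{1/2}$ (Lemma~\ref{lem:factor}). Then $d_{W'}(\delta(r_i))\le d_W(\delta(r_i))\le\varepsilon\|r_i\|$, so by Lemma~\ref{lem:d}(c) each term of $\delta(r)=\delta(r_1)r_2+r_1\delta(r_2)$ is within $\varepsilon\|r\|$ of $W'$. With Proposition~\ref{prop:m}, $\operatorname{dist}([m,r],W')\le3\varepsilon\|r\|$.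

Lemma~\ref{lem:bidual} gives
\begin{equation}\label{eq:ten}
\operatorname{dist}(mc,W')\le10\varepsilon\|c\|\qquad(c\in S),
\end{equation}
where $S$ is the ideal of $R$ generated by $R_0$.

It remains to pass from $S$ to an ideal of $A$. Let $I\subseteq W'$ be the ideal of $A$ generated by $R_0$. By Lemma~\ref{lem:factor}, applied twice, every element of $R_0$ is a product of three elements of $R_0$. Since $AR_0$ and $R_0A$ lie in $W'$, $I$ is the closed span of $W'R_0W'$, and so it is the closed span of the products $wrr'r''w'$ with $w,w'\in W'$ and $r,r',r''\in R_0$. We claim that $D\cap I\subseteq S$. An element $d\in D\cap I$ is a limit of elements $ede$ with $e$ in an approximate unit of $D\cap I$, and $ede$ is a limit of sums of products $(ewr)\,r'\,(r''w'e)$. The element $ewr$ lies in $W'$ and is annihilated by $u_N$ on both sides, because $e,r\in D$; so $ewr\in R$, and $r''w'e\in R$ for the same reason. Hence these products lie in $RR_0R\subseteq S$, which proves the claim.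

Let $c\in(I)_1$. First, $d_I(mu)\le d_W(mu)\le\varepsilon$, so $muc$ is within $\varepsilon$ of $I$. Next, $c'=(1-u)c\in I$ has $c'c'^*\in D\cap I\subseteq S$ by \eqref{eq:far}. By Lemma~\ref{lem:factor}, $c'=|c'^*|^{1/2}e$ with $|c'^*|^{1/2}=(c'c'^*)^{1/4}\in(S)_1$ and $e\in(I)_1$. By \eqref{eq:ten}, $mc'=(m|c'^*|^{1/2})e$ is within $10\varepsilon$ of $W'e\subseteq I$. Adding, $\operatorname{dist}(mc,I)\le11\varepsilon$.
\end{proof}

\section{Second stage: random unitaries}\label{sec:random}

Proposition~\ref{prop:near} gives, for each $c\in I$, an element of $I$ near $mc$, but these choices need not be linear in $c$ or compatible with multiplication, so they do not define a multiplier. The bidual does not help here: \eqref{eq:HB} brings information back only for elements of the algebra itself, such as $mc$, whereas we want an element of $M(W)$. We therefore run the averaging argument inside the multiplier algebra. The notation of Section~\ref{sec:near} remains in force, except that $u_k$, $W$ and $(Y_i)$ are chosen anew.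

\begin{proposition}\label{prop:mult}
There are an ideal $0\ne W\subseteq I$ of $A$ and $n\in M(W)$ with $\|cmd-cnd\|\le324\,\varepsilon\|c\|\|d\|$ for all $c,d\in W$.
\end{proposition}

The proof takes up Sections~\ref{ss:unitaries}--\ref{ss:assemble}.

\subsection{A group of unitaries}\label{ss:unitaries}

Let $h\in I$ be strictly positive, $(u_k)$ the standard approximate unit of $I$ that it defines, $u_0=0$ and $f_k=u_k-u_{k-1}\ge0$ for $k\ge1$. Let $X=\operatorname{sp}(h)\setminus\{0\}$. Then $C^*(h)\cong C_0(X)$ contains an approximate unit of $I$, so the inclusion extends to a unital inclusion $C_b(X)=M(C_0(X))\subseteq M(I)$. As functions on $X$, $u_k$ vanishes outside $(\frac1{k+1},\infty)$, $f_1=u_1$, and $f_k$ vanishes outside $(\frac1{k+1},\frac1{k-1})$ for $k\ge2$. Hence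
\begin{equation}\label{eq:supports}
f_ju_k=0\quad(j\ge k+2),\qquad f_jf_k=0\quad(|j-k|\ge2).
\end{equation}
At each point of $X$ at most two $f_k$ are nonzero, and $\sum_kf_k=1$ is a locally finite sum on $X$.

The $f_k$ replace the diagonal matrix units. Since $\sum_k\pm f_k$ need not be unitary, we exponentiate: for $\omega\in\mathbb R^{\mathbb N}$ let
\[
v_\omega=\exp\Big(i\sum_k\omega_kf_k\Big)\in C_b(X)\subseteq M(I).
\]
The exponent is a continuous real function on $X$, possibly unbounded; $v_\omega$ is a unitary of $M(I)$, so $v_\omega v_\omega^*=p_I$ in $B$, and $v_{\omega+\omega'}=v_\omega v_{\omega'}$. By \eqref{eq:supports}, $v_\omega u_k=\exp(i\sum_{j\le k+1}\omega_jf_j)u_k$ is a norm continuous function of $\omega_1,\dots,\omega_{k+1}$. Since $\|v_\omega y-v_\omega u_ky\|\le\|y-u_ky\|$ and $\|yv_\omega-yu_kv_\omega\|\le\|y-yu_k\|$ for $y\in I$, the map $\omega\mapsto v_\omega$ is strictly continuous, and so is $\omega\mapsto v_\omega^*=v_{-\omega}$.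

\subsection{One ideal for all unitaries}\label{ss:cocycle}

Put $\gamma(\omega)=\delta(v_\omega)v_\omega^*\in B$. If $\delta$ were $\operatorname{ad}m$ on $M(I)$, this would be $m-v_\omega mv_\omega^*$, the analogue of $y-s_\omega ys_\omega$. We need $\gamma(\omega)$ close to $M(W)$ for one $W$ and all $\omega$ in a large subgroup.

Apply Lemma~\ref{lem:category} to $Y=I$, $T=\mathbb R^{\mathbb N}$ and $x_\omega=v_\omega$. It gives an ideal $0\ne W\subseteq I$, an integer $l\ge1$ and a nonempty open set $O_1\subseteq\mathbb R^l$ such that, with $O=O_1\times\mathbb R^{\{k>l\}}$, the set $S=\{\omega\in O:d_W(\delta(v_\omega))<\varepsilon\}$ is comeager in $O$. Let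
\[
G_l=\{\omega\in\mathbb R^{\mathbb N}:\omega_k=0\text{ for }k\le l\},\qquad r=\|\delta\|+2\varepsilon .
\]
For $\omega\in G_l$, translation by $\omega$ is a homeomorphism of $O$, so $S$ meets $S-\omega$: there is $\omega_0$ with $\omega_0,\omega_0+\omega\in S$. Multiplying $\delta(v_{\omega+\omega_0})=\delta(v_\omega)v_{\omega_0}+v_\omega\delta(v_{\omega_0})$ on the right by $v_{\omega+\omega_0}^*=v_{\omega_0}^*v_\omega^*$, and using $p_Iv_\omega^*=v_\omega^*$, we get the cocycle identity
\[
\gamma(\omega)=\delta(v_{\omega+\omega_0})v_{\omega+\omega_0}^*-v_\omega\,\delta(v_{\omega_0})\,v_{\omega+\omega_0}^* .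
\]
By Lemma~\ref{lem:d}(b) (with the left factor $p_I$ in the first term, which is harmless since $p_Wp_I=p_W$), $d_W(\gamma(\omega))<2\varepsilon$. As $\|\gamma(\omega)\|\le\|\delta\|$,
\begin{equation}\label{eq:uniform}
\text{for every }\omega\in G_l\text{ there is }n\in(M(W))_r\text{ with }\|p_W\gamma(\omega)-n\|\le2\varepsilon .
\end{equation}

\subsection{Averaging}\label{ss:average}

To average \eqref{eq:uniform} over infinitely many coordinates we need a measurable choice of $n$. The Jankov--von Neumann theorem \cite[(18.1)]{Kechris} states that a Borel subset $P$ of a product $T\times T'$ of standard Borel spaces with nonempty sections over all $t\in T$ has a uniformizing function $T\to T'$ (one whose graph lies in $P$) that is measurable for the $\sigma$-algebra generated by the analytic sets, hence universally measurable.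

Let $c,d\in W$. Then $cv_\omega,v_\omega^*d\in W$, and applying $\delta$ to $d=v_\omega(v_\omega^*d)$ gives
\begin{equation}\label{eq:gamma}
c\,\gamma(\omega)\,d=c\,\delta(d)-(cv_\omega)\,\delta(v_\omega^*d),
\end{equation}
which is norm continuous in $\omega$. By Lemma~\ref{lem:polish}, the pairs $(\omega,n)$ as in \eqref{eq:uniform} form a closed subset of the product of Polish spaces $G_l\times(M(W))_r$. So there is a universally measurable map $\omega\mapsto n_\omega$ with $\|p_W\gamma(\omega)-n_\omega\|\le2\varepsilon$ for all $\omega\in G_l$.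

Now we choose the measure. In Section~\ref{sec:matrices}, the off-diagonal entries vanished because the signs are independent and have mean zero. Let the coordinates $\omega_k$, $k>l$, be independent with distribution $\rho$ and characteristic function $\chi(t)=\int e^{ist}\,d\rho(s)$. The mean of $v_\omega(x)$ is $\prod_{k>l}\chi(f_k(x))$. At a point $x$ where only $f_k$ with $k>l$ are nonzero, their values are $t$ and $1-t$ for some $t\in[0,1]$, so we want $\chi(t)\chi(1-t)=0$ on $[0,1]$. Signs correspond to the uniform distribution on $\{0,\pi\}$, with $\chi(t)=\frac12(1+e^{i\pi t})$; this vanishes at $t=1$, which suffices for projections, but not at $t=\frac12$. No compactly supported $\rho$ works, since then $\chi$ is entire with $\chi(0)=1$ and $\chi(t)\chi(1-t)$ cannot vanish on an interval. We take $\chi(t)=\max(0,1-2|t|)$, which vanishes for $|t|\ge\frac12$. Its inverse Fourier transform is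
\[
\frac1{2\pi}\int\chi(t)e^{-ist}\,dt=\frac1\pi\int_0^{1/2}(1-2t)\cos(st)\,dt=\frac2{\pi s}\int_0^{1/2}\sin(st)\,dt=\frac{1-\cos(s/2)}{(\pi/2)s^2},
\]
a nonnegative integrable function. By Fourier inversion, the measure $\rho$ with this density has characteristic function $\chi$, and total mass $\chi(0)=1$. Let $\mu$ be the product of copies of $\rho$ on $G_l\cong\mathbb R^{\{k>l\}}$.

For $c\in W$ the maps $\omega\mapsto n_\omega c$ and $\omega\mapsto cn_\omega$ are bounded and $\mu$-measurable with values in the separable space $W$, so the Bochner integrals $\mathsf L(c)=\int n_\omega c\,d\mu$ and $\mathsf R(c)=\int cn_\omega\,d\mu$ exist. They are linear in $c$, bounded by $r\|c\|$, and $\mathsf R(c)d=\int cn_\omega d\,d\mu=c\,\mathsf L(d)$. So they define $n_0\in(M(W))_r$ with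
\begin{equation}\label{eq:n0}
\Big\|\int c\,\gamma(\omega)\,d\,d\mu-cn_0d\Big\|\le2\varepsilon\|c\|\|d\|\qquad(c,d\in W).
\end{equation}
On the other hand $d$ and $v_\omega^*d$ lie in $W\subseteq J$, so Proposition~\ref{prop:m} and \eqref{eq:gamma} show that $c\gamma(\omega)d$ is within $2\varepsilon\|c\|\|d\|$ of
\[
c[m,d]-(cv_\omega)[m,v_\omega^*d]=cmd-cdm-(cv_\omega)m(v_\omega^*d)+cdm=cmd-(cv_\omega)m(v_\omega^*d).
\]
For $c,d\in I$ put
\[
\Psi(c,d)=\int(cv_\omega)\,m\,(v_\omega^*d)\,d\mu(\omega)\in J,
\]
the integral of a bounded norm continuous function. The map $\Psi$ is bilinear, $\|\Psi(c,d)\|\le\kappa\|c\|\|d\|$, and $\Psi(ac,db)=a\Psi(c,d)b$ for $a,b\in I$. Integrating the last approximation and using \eqref{eq:n0},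
\begin{equation}\label{eq:split}
\|cmd-\Psi(c,d)-cn_0d\|\le4\varepsilon\|c\|\|d\|\qquad(c,d\in W).
\end{equation}
So $m$ is a multiplier $n_0$ plus the average of its conjugates, up to $4\varepsilon$. In the matrix case the average is the diagonal part. Here neighboring $f_k$ overlap, and we obtain a band.

\subsection{The average is a band matrix}\label{ss:band}

The coordinates $k\le l$ are not randomized, so we merge the corresponding $f_k$ into one block. Let $q_0=u_l$, $q_i=f_{l+i}$ for $i\ge1$, and $q_{-1}=0$. Then $\sum_{i\le K}q_i=u_{l+K}$, $\sum_{i\ge0}q_i=1$ on $X$, and $q_iq_j=0$ for $|i-j|\ge2$ by \eqref{eq:supports}. Therefore $\tilde q_i=q_{i-1}+q_i+q_{i+1}\in I$ satisfies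
\begin{equation}\label{eq:qtilde}
0\le\tilde q_i\le1,\qquad\tilde q_iq_i=q_i,\qquad\tilde q_i\tilde q_{i'}=0\quad(|i-i'|\ge4).
\end{equation}
Put $t_{ij}=\Psi(q_i,q_j)\in J\subseteq B$ for $i,j\ge0$. Then $t_{ij}=\tilde q_it_{ij}\tilde q_j$, and $ct_{ij}d=\Psi(cq_i,q_jd)$ for $c,d\in W$.

\begin{lemma}\label{lem:band}
$t_{ij}=0$ if $|i-j|\ge3$.
\end{lemma}

\begin{proof}
The element $q_iv_\omega$ depends only on the $\omega_k$ with $f_kq_i\ne0$. By \eqref{eq:supports} these $k$ satisfy $k\le l+i+1$, and also $k\ge l+i-1$ if $i\ge1$. The same holds for $v_\omega^*q_i$. If $|i-j|\ge3$, the index sets for $i$ and $j$ are disjoint, since $l+i+1<l+j-1$ when $j\ge i+3$ and $l+j+1<l+i-1$ when $i\ge j+3$. As $(c,d)\mapsto cmd$ is a bounded bilinear map and $\mu$ is a product measure, Fubini's theorem gives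
\[
t_{ij}=\Big(\int q_iv_\omega\,d\mu\Big)\,m\,\Big(\int v_\omega^*q_j\,d\mu\Big).
\]
The integrals lie in $C_0(X)$. Evaluating at points of $X$ and using that $\chi$ is even, we find that they are the functions $q_i\prod_{k>l}\chi(f_k)$ and $q_j\prod_{k>l}\chi(f_k)$. Let $a=\max(i,j)\ge3$ and let $x\in X$ with $q_a(x)\ne0$. The nonzero values $f_k(x)$ have $k\ge l+a-1>l$; there are at most two of them and they sum to $1$. One of them is at least $\frac12$, so the product vanishes at $x$. Hence the factor with index $a$ is $0$.
\end{proof}

\subsection{Assembling the multiplier}\label{ss:assemble}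

A band matrix is a sum of a bounded number of orthogonal families, so it can be approximated entry by entry. By \eqref{eq:split} the entry $t_{ij}$ is close to $q_imq_j-q_in_0q_j$, and this is where Proposition~\ref{prop:near} enters: it approximates all the elements $mq_j$ in the one ideal $I$ with the same constant.

Choose $s_j\in I$ with $\|mq_j-s_j\|\le12\varepsilon$. Since $mq_j-s_j\tilde q_j=(mq_j-s_j)\tilde q_j$, we may replace $s_j$ by $s_j\tilde q_j\tilde{\phantom{q}}\!\!$ and keep the estimate; so let $s_j'=s_j\tilde q_j$, with $\|mq_j-s_j'\|\le12\varepsilon$ and $\|s_j'\|\le\kappa+12\varepsilon$. For $|i-j|\le2$ let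
\[
a_{ij}=p_Wq_is_j'-q_in_0q_j,\qquad e_{ij}=p_Wt_{ij}-a_{ij}\in p_WB .
\]
By Lemma~\ref{lem:p}(b), $a_{ij}\in M(W)$, and $\|a_{ij}\|\le\beta:=\kappa+12\varepsilon+r$. For $c,d\in(W)_1$,
\[
ce_{ij}d=\big(\Psi(cq_i,q_jd)-(cq_i)m(q_jd)+(cq_i)n_0(q_jd)\big)+cq_i(mq_j-s_j')d .
\]
The bracket has norm at most $4\varepsilon$ by \eqref{eq:split} applied to $cq_i,q_jd\in(W)_1$, and the last term has norm at most $12\varepsilon$. By Lemma~\ref{lem:p}(c), $\|e_{ij}\|\le16\varepsilon$.

Since $q_i=\tilde q_iq_i$, $q_j=q_j\tilde q_j$, $s_j'=s_j\tilde q_j$ and $t_{ij}=\tilde q_it_{ij}\tilde q_j$, each of $a_{ij}$ and $e_{ij}$ lies in $\tilde q_iB$ and in $B\tilde q_j$. Split the pairs $(i,j)$ with $i,j\ge0$ and $|i-j|\le2$ into $5\cdot4=20$ classes according to the value of $j-i$ and the residue of $i$ modulo $4$. Distinct pairs $(i,j)$, $(i',j')$ in one class have $|i-i'|=|j-j'|\ge4$. By \eqref{eq:qtilde}, $e_{ij}^*e_{i'j'}\in B\tilde q_i\tilde q_{i'}B=0$ and $e_{ij}e_{i'j'}^*\in B\tilde q_j\tilde q_{j'}B=0$. So the $e_{ij}$ of a class are orthogonal, and the same computation applies to the $a_{ij}$.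 The elements $x_k=p_Wu_k\in M(W)$ converge strictly to the unit of $M(W)$, because $W\subseteq I$. By \eqref{eq:supports}, $\tilde q_iu_k=0$ if $i\ge2$ and $l+i-1\ge k+2$, so $a_{ij}x_k=x_ka_{ij}=0$ for all but finitely many pairs. By Lemma~\ref{lem:orth}(b) the sum of the $a_{ij}$ over each class, ordered by $i$, converges strictly in $M(W)$. Let $n_1\in M(W)$ be the sum of the $20$ class sums.

Let $c,d\in W$ and let $\Sigma_K$ denote summation over the pairs with $i,j\le K$ and $|i-j|\le2$; in each class these pairs form an initial segment. By continuity of $\Psi$, Lemma~\ref{lem:band} and strict convergence,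
\[
\Psi(c,d)=\lim_K\Psi(cu_{l+K},u_{l+K}d)=\lim_K\Sigma_K\,ct_{ij}d,\qquad cn_1d=\lim_K\Sigma_K\,ca_{ij}d .
\]
The difference is the limit of $c\,(\Sigma_K\,e_{ij})\,d$, and Lemma~\ref{lem:orth}(a), applied in each class, gives $\|\Sigma_K\,e_{ij}\|\le20\cdot16\,\varepsilon$. So $\|\Psi(c,d)-cn_1d\|\le320\,\varepsilon\|c\|\|d\|$. With \eqref{eq:split}, $n=n_0+n_1$ satisfies Proposition~\ref{prop:mult}.

\subsection{End of the proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
Let $\varepsilon=\tau/1000$, and take $m$, $\kappa$ from Proposition~\ref{prop:m} and $W,n$ from Proposition~\ref{prop:mult}. Then $W\subseteq I\subseteq V\subseteq U$. By \eqref{eq:multnorm}, $\|n\|\le\kappa+324\,\varepsilon\le\frac12\|\delta\|+\tau$. For $a,c,d\in(W)_1$, the element $a(\delta(c)-[n,c])d$ is within $\varepsilon$ of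
\[
a([m,c]-[n,c])d=\big(am(cd)-an(cd)\big)-\big((ac)md-(ac)nd\big),
\]
whose norm is at most $648\,\varepsilon$. By \eqref{eq:deltap}, $\delta(c)-[n,c]\in p_WB$, so Lemma~\ref{lem:p}(c) gives $\|\delta(c)-[n,c]\|\le649\,\varepsilon\le\tau$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
Separability of $A$ is used to make $C$ separable, as Theorem~\ref{thm:pedersen} requires; to obtain strictly positive elements and localizing sequences; and to make the balls $(M(W))_r$ Polish and the Bochner integrals available. The values of $\delta$ outside $A$ enter essentially in Lemma~\ref{lem:category}, which is applied to the multipliers $b_\theta$ and $v_\omega$: the category argument needs a complete parameter space, and infinite subsums of the $b_i$ do not converge in norm, since $\|b_i\|\ge\varepsilon/\|\delta\|$.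
\end{remark}

\section{Consequences}\label{sec:cor}

Let $Z(B)$ denote the center of $B$.

\begin{corollary}[Norm formula]\label{cor:norm}
Let $A$ be a separable C$^*$-algebra. For every derivation $\delta$ of $M_{\mathrm{loc}}(A)$,
\[
\|\delta\|=2\inf\{\|b\|:b\in M_{\mathrm{loc}}(A),\ \delta=\operatorname{ad}b\}.
\]
Equivalently, $\|\operatorname{ad}b\|=2\operatorname{dist}(b,Z(M_{\mathrm{loc}}(A)))$ for all $b\in M_{\mathrm{loc}}(A)$.
\end{corollary}

\begin{proof}
The inequality $\ge$ is Theorem~\ref{thm:main}, and $\le$ follows from $\|\operatorname{ad}b\|\le2\|b\|$. The two forms agree because every derivation is inner and $\operatorname{ad}b'=\operatorname{ad}b$ exactly when $b-b'$ is central.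
\end{proof}

The bound in Theorem~\ref{thm:main} depends on $\|\delta\|$ only, so implementing elements for the summands of a direct sum can be combined.

\begin{corollary}\label{cor:sum}
Let $A$ be any C$^*$-algebra having an essential ideal $E$ which is a $c_0$-direct sum $\bigoplus_iA_i$ of arbitrarily many separable C$^*$-algebras. Then every derivation of $M_{\mathrm{loc}}(A)$ is inner, with the same norm formula as in Corollary~\ref{cor:norm}.
\end{corollary}

\begin{proof}
First, $M_{\mathrm{loc}}(A)=M_{\mathrm{loc}}(E)$. The essential ideals of $A$ contained in $E$ are cofinal in $\mathcal E(A)$, since $K\cap E$ is one for $K\in\mathcal E(A)$. They are exactly the essential ideals of $E$: ideals of $E$ are ideals of $A$; an ideal essential in $A$ and contained in $E$ is essential in $E$; and an essential ideal of $E$ meets $Y\cap E\neq0$ for every nonzero ideal $Y$ of $A$.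

Next, $M_{\mathrm{loc}}(E)=\prod_iM_{\mathrm{loc}}(A_i)$, the algebra of bounded families. An ideal $K$ of $E$ is the $c_0$-sum of the ideals $K_i=K\cap A_i$, and it is essential exactly when each $K_i$ is essential in $A_i$. A multiplier of $K$ preserves each $K_i$, and a bounded family of multipliers acts coordinatewise, so $M(K)=\prod_iM(K_i)$. These algebras embed isometrically and compatibly into $\prod_iM_{\mathrm{loc}}(A_i)$. Their union is dense: given $(b_i)$ and $\varepsilon>0$, choose $K_i\in\mathcal E(A_i)$ and $b_i'\in M(K_i)$ with $\|b_i-b_i'\|\le\varepsilon$; then $(b_i')$ is bounded and within $\varepsilon$ of $(b_i)$.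

Let $\delta$ be a derivation of the product, $\sigma>0$, and let $z_i$ be the unit of the $i$-th factor. Since $z_i$ is a central projection, $\delta(z_i)=0$ (Section~\ref{sec:local}), so $\delta(z_ix)=z_i\delta(x)$ and $\delta$ restricts to a derivation $\delta_i$ of $M_{\mathrm{loc}}(A_i)$ with $\|\delta_i\|\le\|\delta\|$. By Theorem~\ref{thm:main} choose $b_i$ with $\delta_i=\operatorname{ad}b_i$ and $\|b_i\|\le\frac12\|\delta\|+\sigma$. Then $b=(b_i)$ has $\|b\|\le\frac12\|\delta\|+\sigma$, and $z_i\delta(x)=[b_i,z_ix]=z_i[b,x]$ for all $i$ and $x$, so $\delta=\operatorname{ad}b$. The norm formula follows as in Corollary~\ref{cor:norm}.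
\end{proof}

\begin{corollary}\label{cor:aut}
For $A$ as in Corollary~\ref{cor:sum}, every $*$-automorphism $\alpha$ of $M_{\mathrm{loc}}(A)$ with $\|\alpha-\mathrm{id}\|<2$ is inner: there is a unitary $u\in M_{\mathrm{loc}}(A)$ with $\alpha(x)=uxu^*$ for all $x$. The constant $2$ is optimal.
\end{corollary}

\begin{proof}
By Kadison and Ringrose \cite{KR}, a $*$-automorphism $\alpha$ of a C$^*$-algebra with $\|\alpha-\mathrm{id}\|<2$ has the form $\exp\delta$, where $\delta$ is a derivation with $\delta(a^*)=\delta(a)^*$. By Corollary~\ref{cor:sum}, $\delta=\operatorname{ad}b$. From $[b,a^*]=[b,a]^*=-[b^*,a^*]$ we get $\operatorname{ad}b=-\operatorname{ad}b^*$, so replacing $b$ by $\frac12(b-b^*)$ we may assume $b^*=-b$. Then $u=e^b$ is unitary. Left and right multiplication by $b$ commute, so $\exp(\operatorname{ad}b)(x)=e^bxe^{-b}=uxu^*$.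

For optimality let $A=\mathbb C\oplus\mathbb C$. Its only essential ideal is $A$, so $M_{\mathrm{loc}}(A)=A$. The flip $(s,t)\mapsto(t,s)$ is not inner, because $A$ is commutative and the flip is not the identity. Since $\|(s,t)-(t,s)\|=|s-t|\le2\|(s,t)\|$, with equality at $(1,-1)$, its distance from the identity is exactly $2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dixmier} Dixmier, \emph{C$^*$-algebras}.

\bibitem{KR} Kadison and Ringrose, Comm. Math. Phys. 4 (1967).

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.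

\bibitem{Problem} \emph{Local multiplier algebras, injective envelopes, and type I W-algebras}, \texttt{http://www.theta.ro/jot/archive/2008-059-002/2008-059-002-001.pdf}.

\bibitem{Stampfli} Stampfli (1970).

\end{thebibliography}
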